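
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Congruence graphs of newforms become connected\\ after adding finitely many weights}


\begin{abstract}
Take as vertices the Hecke orbits of newforms whose level divides a fixed integer $N$ and whose weight lies in a fixed set, and join two orbits when they contain forms that are congruent modulo some prime. We prove the conjecture that, for every finite set of weights, this graph becomes connected after finitely many weights are added. In fact there is a finite set $W_0(N)$ such that the graph is connected, of diameter at most $2(\omega'(N)+2)$, for \emph{every} set of weights containing $W_0(N)$; here $\omega'(N)$ is the number of odd primes dividing $N$. In the graph with all weights we also determine the distance of a newform to the discriminant form $\Delta$, exactly for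 even levels and up to an error of one for odd levels. The main tool is a level lowering statement: for a prime $p\ge5$ and $p\nmid m$, and also for $p=3$ if $8\mid m$, a newform of level $p^em$ is congruent, modulo a prime above $p$ and at \emph{all} coefficients, to a newform of level exactly $m$. Its proof compares Euler characteristics of the groups $\Gamma_0(d)$, $d\mid m$, with coefficients in mod $p$ representations of $\mathrm{GL}_2(\mathbb Z/p^s)$.
\end{abstract}

\section{The question and the answer}

\subsection{Congruence graphs}

For a positive integer $n$ let $\Gamma_0(n)=\left\{\begin{pmatrix} a&b\\ c&d\end{pmatrix}\in \mathrm{SL}_2(\mathbb{Z}) : n\mid c\right\}$, and let $S(n,k)^{\mathrm{new}}$ be the space of cuspidal newforms of weight $k$ for $\Gamma_0(n)$. By a \emph{newform} of level $n$ and weight $k$ we mean a normalized Hecke eigenform $f=\sum_{i\ge1}a_i(f)q^i$ in this space. Its coefficients are algebraic integers and generate a number field $\mathbb Q_f$. The \emph{Hecke orbit} of $f$ consists of the newforms $\sum_i\tau(a_i(f))q^i$, for the embeddings $\tau:\mathbb Q_f\to\overline{\mathbb Q}$.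 Since $-I\in\Gamma_0(n)$, only even weights carry forms; all weights of forms below are even and at least $2$. The letters $p,q,r,\ell$ denote primes, except for the $q$ in $q$-expansions. We write $\Delta=\sum\tau(i)q^i$ for the newform of level $1$ and weight $12$.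

Let $f$ and $g$ be newforms, possibly of different levels and weights, and let $\mathfrak p$ be a prime above $\ell$ of a number field containing all $a_i(f)$ and $a_i(g)$. Then $f\equiv g\pmod{\mathfrak p}$ means $a_i(f)\equiv a_i(g)\pmod{\mathfrak p}$ for \emph{all} $i\ge1$, and such a congruence is called a congruence mod $\ell$. It is convenient to fix a place of $\overline{\mathbb Q}$ above $\ell$, to denote reduction of algebraic integers at this place by a bar, and to call $(\overline{a_i(f)})_{i\ge1}$ the \emph{reduction} of $f$; then $f\equiv g$ at this place means that $f$ and $g$ have the same reduction.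

Let $S$ be the set of divisors of an integer $N\ge1$ and $W$ a set of weights. The nodes of the \emph{congruence graph} $\mathcal G_{S,W}$ are the Hecke orbits of newforms of level in $S$ and weight in $W$. Two nodes are joined by an edge whenever, for some prime $\ell$, there is a congruence mod $\ell$ between forms in the two orbits. A connected graph is understood to be nonempty. We often write $f$ for the node of $f$.

For finite $W$ the graph $\mathcal G_{S,W}$ need not be connected; for instance $\mathcal G_{\{1\},\{2\}}$ is empty. The following conjecture is posed in \cite{talk}.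

\begin{conjecture}\label{conj}
Given $S$ and a finite set $W$ of weights, there is a finite set $W'\supseteq W$ such that $\mathcal G_{S,W'}$ is connected.
\end{conjecture}

\subsection{What should one expect?}

We use throughout the following facts about a newform $f$ of level $n$ and weight $k$ (Atkin--Lehner; see \cite[\S4.6]{miyake}). The function $i\mapsto a_i(f)$ is multiplicative, and
\begin{equation}\label{eq:hecke}
a_{r^{i+1}}(f)=a_r(f)a_{r^i}(f)-r^{k-1}a_{r^{i-1}}(f)\quad(r\nmid n),\qquad a_{q^i}(f)=a_q(f)^i\quad(q\mid n).
\end{equation}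
If $q^2\mid n$, then $a_q(f)=0$. If $q\,\|\,n$, then the Atkin--Lehner involution satisfies $f|_kW_q=-q^{1-k/2}a_q(f)f$, so $a_q(f)=\pm q^{k/2-1}$.

Modulo $\ell$ the weight is a weak invariant: in \eqref{eq:hecke} it enters only through $r^{k-1}$, hence (for $r\ne\ell$) through its class mod $\ell-1$. The level is more rigid: we shall see in Lemma~\ref{lem:rigid} that a prime $p$ can leave the level only through a congruence modulo $p$ itself. In the simplest case $N=1$ the level plays no role, and then everything is as connected as it can be: all newforms of level $1$ are congruent to $\Delta$ mod $2$ (Lemma~\ref{lem:two}). This suggests trying to connect every form to $\Delta$ by removing the primes from its level one at a time, the prime $p$ by a congruence mod $p$. The weights met on the way are out of our control, and at first sight each new weight brings new forms that have to be connected in turn. What breaks this circle is that modulo an auxiliary prime $\ell\nmid N$ with $\ell\ge5$ the newforms of level dividing $N$ and of \emph{all} weights have only finitely many reductions.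

\subsection{Results}

Let $\omega(n)$ be the number of primes dividing $n$ and $\omega'(n)$ the number of odd primes dividing $n$.

\begin{theorem}\label{thm:A}
Let $S$ be the set of divisors of $N\ge1$. There is a finite set of weights $W_0=W_0(N)$ such that for every set of weights $W'\supseteq W_0$ the graph $\mathcal G_{S,W'}$ is connected, of diameter at most $2(\omega'(N)+2)$. In particular Conjecture~\ref{conj} is true, with $W'=W\cup W_0$.
\end{theorem}

\begin{theorem}\label{thm:B}
In the graph of all newforms of level dividing $N$ and arbitrary weight, every newform $f$ of level $n$ satisfies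
\[
\omega(n)\le\operatorname{dist}(f,\Delta)\le\omega'(n)+1 .
\]
So $\operatorname{dist}(f,\Delta)=\omega(n)$ if $n$ is even, and $\operatorname{dist}(f,\Delta)\in\{\omega(n),\omega(n)+1\}$ if $n$ is odd; both values occur for odd $n$. Moreover, if $f\equiv g$ modulo a prime above $\ell$ and a prime $p$ divides the level of $f$ but not that of $g$, then $\ell=p$.
\end{theorem}

Both theorems rest on the following statement, which removes one prime from the level.

\begin{proposition}\label{prop:main}
Let $p$ be an odd prime and let $m\ge1$ be prime to $p$; if $p=3$, assume $8\mid m$. Let $f$ be a newform of level $p^em$ with $e\ge1$. For every place of $\overline{\mathbb Q}$ above $p$ there is a newform $g$ of level exactly $m$, of some weight, such that $f\equiv g$ at that place.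
\end{proposition}

Two points make this delicate. The level of $g$ must be exactly $m$, not a proper divisor, and the congruence must hold at all coefficients, including $a_p$ and the $a_q$ with $q\mid m$. The condition $8\mid m$ for $p=3$ keeps elements of order $3$ out of the groups that occur in the proof; the remaining cases for $p=3$, and the prime $2$, are treated separately, and only for the levels $2^a3^b$ that are needed, in Section~\ref{sec:small}.

Section~\ref{sec:rigid} proves the lower bound in Theorem~\ref{thm:B}. Section~\ref{sec:toy} shows the idea behind Proposition~\ref{prop:main} in weight $2$ and prime level. Sections~\ref{sec:coh}--\ref{sec:proof} prove the proposition, Section~\ref{sec:small} treats the small primes, and Section~\ref{sec:end} completes the proofs of the theorems.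

\section{What a congruence can change}\label{sec:rigid}

\begin{lemma}\label{lem:rigid}
Let $f\equiv g$ modulo a prime above $\ell$, and let $p$ be a prime that divides the level of $f$ but not that of $g$. Then $\ell=p$.
\end{lemma}

\begin{proof}
Let $k_g$ be the weight of $g$. By \eqref{eq:hecke}, $a_{p^2}(f)=a_p(f)^2$ while $a_{p^2}(g)=a_p(g)^2-p^{k_g-1}$. The congruences at $p$ and at $p^2$ give $p^{k_g-1}\equiv0$, so $\ell=p$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:B}]
Let $f=f_0,f_1,\dots,f_l=\Delta$ be a path, $n$ the level of $f$, and $p\mid n$. Let $i$ be the last index such that $p$ divides the level of $f_i$; then $i<l$, as $\Delta$ has level $1$. By Lemma~\ref{lem:rigid} every congruence that realizes the edge between $f_i$ and $f_{i+1}$ is a congruence mod $p$. Hence distinct primes $p\mid n$ give distinct indices $i$, and $l\ge\omega(n)$.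
\end{proof}

\begin{example}\label{ex:11}
The newform $\eta(z)^2\eta(11z)^2=q\prod_i(1-q^i)^2(1-q^{11i})^2$ of level $11$ and weight $2$ is congruent mod $11$ to $q\prod_i(1-q^i)^{24}=\Delta$. So its distance to $\Delta$ is $1=\omega(11)$.
\end{example}

\begin{example}\label{ex:17}
Let $f$ be the newform of weight $2$ and level $17$ of the elliptic curve $y^2+xy+y=x^3-x^2-x-14$ of conductor $17$. Over $\mathbb F_2$ the curve is $y^2+xy+y=x^3+x^2+x$, with the points $(0,0)$, $(0,1)$, $(1,1)$ and the point at infinity. So $a_2(f)=2+1-4=-1$. By Lemma~\ref{lem:rigid}, a congruence between $f$ and $\Delta$ would be modulo $17$; but $\tau(2)=-24\not\equiv-1\pmod{17}$. So $\operatorname{dist}(f,\Delta)\ge2$, and equality holds by the upper bound in Theorem~\ref{thm:B}.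
\end{example}

\section{The method in the smallest case}\label{sec:toy}

Let $p\ge5$ and consider forms of weight $2$ and level $p$, so $m=1$. We look for forms of level $1$ with the same eigenvalues mod $p$. Modular forms can be seen in group cohomology, and there the level $p$ can be traded for coefficients: for $\mathbb F=\mathbb F_p$, Shapiro's lemma gives
\[
H^i(\Gamma_0(p),\mathbb F)\cong H^i(\mathrm{SL}_2(\mathbb Z),\mathcal P),\qquad \mathcal P=\mathbb F[\mathbb P^1(\mathbb F_p)].
\]
Let $L_j$ be the space of homogeneous polynomials of degree $j$ in two variables over $\mathbb F$, with $(gP)(v)=P(vg)$ for row vectors $v$. We decompose $\mathcal P$. View it as the space of functions on lines of row vectors, with $(g\varphi)(v)=\varphi(vg)$; sending a line of row vectors to its annihilator identifies this permutation module of $\mathrm{GL}_2(\mathbb F_p)$ with the one on lines of column vectors. A polynomial $P\in L_{p-1}$ is constant on the nonzero vectors of a line, so $L_{p-1}$ maps to $\mathcal P$. This map is injective, because a nonzero form of degree $p-1$ has at most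 $p-1$ zeros on $\mathbb P^1(\mathbb F_p)$. For a monomial, $\sum_{x,y\in\mathbb F_p}x^iy^{p-1-i}=0$, since $\sum_xx^i=0$ for $0\le i<p-1$ (with $0^0=1$) and one of the exponents is smaller than $p-1$. This sum is $p-1$ times the sum over $\mathbb P^1(\mathbb F_p)$. So the image lies in the functions of sum $0$ over $\mathbb P^1(\mathbb F_p)$, and it is all of them, as both spaces have dimension $p$. Since $p+1\ne0$ in $\mathbb F$, the constants are a complement:
\[
\mathcal P\cong L_0\oplus L_{p-1}.
\]

Now put $e(M)=\dim H^1(\mathrm{SL}_2(\mathbb Z),M)-\dim H^0(\mathrm{SL}_2(\mathbb Z),M)$. As finite subgroups of $\mathrm{SL}_2(\mathbb Z)$ have order prime to $p$, the groups $H^i$ vanish for $i\ge2$ (Lemma~\ref{lem:vanish}). This has two consequences: $e$ is additive in exact sequences, and $e(M)$ can be computed in characteristic $0$ whenever $M$ lifts, because the torsion of $H^1$ enters both terms (see \eqref{eq:euler}). The Eichler--Shimura isomorphism identifies $H^1(\Gamma_0(n),L_{k-2}(\mathbb C))$ with $M_k\oplus\overline{S_k}$. It gives, since $M_2(\Gamma_0(p))$ is $S_2(\Gamma_0(p))$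 plus one Eisenstein series and $M_2(\mathrm{SL}_2(\mathbb Z))=0$,
\begin{align*}
e(\mathcal P)&=\big(2\dim S_2(\Gamma_0(p))+1\big)-1,\\
e(L_0)&=0-1,\qquad e(L_{p-1})=2\dim S_{p+1}(\mathrm{SL}_2(\mathbb Z))+1 .
\end{align*}
Additivity yields $\dim S_2(\Gamma_0(p))=\dim S_{p+1}(\mathrm{SL}_2(\mathbb Z))$. All steps respect the Hecke operators $T_r$, $r\ne p$. So we may count only forms whose eigenvalues reduce to a prescribed system $(\lambda_r)_{r\ne p}$. The two Eisenstein contributions (in $e(\mathcal P)$ and in $e(L_{p-1})$) and the two contributions of $H^0$ (in $e(\mathcal P)$ and in $e(L_0)$) all carry the same system $\lambda_r=1+r$ (as $r^p\equiv r$), so they cancel as before. We conclude that \emph{a given system mod $p$ arises from as many newforms of weight $2$ and level $p$ as from newforms of weight $p+1$ and level $1$}. For $p=11$ this is Example~\ref{ex:11}. For $p=17$ the form of Example~\ref{ex:17} corresponds to $\Delta E_6$, the only newform of level $1$ and weight $18$; indeed $a_2(\Delta E_6)=-24-504=-528\equiv-1\pmod{17}$.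

Three things are missing in general.
\begin{itemize}
\item[(1)] Other primes in the level: we must count newforms of level exactly $m$, not oldforms. An alternating sum over $d\mid m$ will do this (Section~\ref{sec:count}).
\item[(2)] Higher weight and higher powers of $p$: the representation attached to level $p^e$ and weight $k$ has many composition factors. Lemma~\ref{lem:brauer} replaces the decomposition of $\mathcal P$ by an identity in the Grothendieck group that involves $L_{k'-2}$ for arbitrarily large weights $k'$.
\item[(3)] The coefficient $a_p$: the operator $T_p$ is invisible in the argument above. Here we use that the part of cohomology on which $U_p$ is invertible has bounded dimension, independent of the weight (Section~\ref{sec:ord}).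
\end{itemize}

\section{Cohomology and Hecke operators}\label{sec:coh}

Fix an odd prime $p$ and embeddings $\overline{\mathbb Q}\subset\mathbb C$, $\overline{\mathbb Q}\subset\overline{\mathbb Q}_p$. Let $\mathcal O$ be the ring of integers of a finite extension $K$ of $\mathbb Q_p$, with uniformizer $\varpi$ and residue field $\mathbb F$. We assume that $K$ is large enough to contain the finitely many eigenvalues under consideration; enlarging $K$ changes none of the dimensions and ranks below.

\subsection{Vanishing}

Call $\Gamma=\Gamma_0(n)$ \emph{good} (for $p$) if $p\ge5$, or if $p=3$ and $n$ is even. Then every finite subgroup of $\Gamma$ has order prime to $p$. Indeed, finite subgroups of $\mathrm{SL}_2(\mathbb Z)$ are cyclic of order $1,2,3,4$ or $6$. An element of order $3$ has trace $-1$; if its lower left entry is even, then its diagonal entries are odd and its trace is even, a contradiction.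

\begin{lemma}\label{lem:vanish}
Let $\Gamma$ be good and $M$ an $\mathcal O[\Gamma]$-module. Then $H^i(\Gamma,M)=0$ for $i\ge2$. If $M$ is finitely generated over $\mathcal O$, so are $H^0(\Gamma,M)$ and $H^1(\Gamma,M)$.
\end{lemma}

\begin{proof}
The amalgam $\mathrm{SL}_2(\mathbb Z)=\mathbb Z/4*_{\mathbb Z/2}\mathbb Z/6$ acts without inversion on a tree with finite stabilizers, and $\Gamma$, of finite index, has finitely many orbits of vertices $v$ and edges $\epsilon$. The exact sequence $0\to\mathbb Z[\text{edges}]\to\mathbb Z[\text{vertices}]\to\mathbb Z\to0$ gives a long exact sequence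
\[
\cdots\to H^i(\Gamma,M)\to\bigoplus_vH^i(\Gamma_v,M)\to\bigoplus_\epsilon H^i(\Gamma_\epsilon,M)\to H^{i+1}(\Gamma,M)\to\cdots,
\]
with sums over orbit representatives. The stabilizers have order invertible in $\mathcal O$, so their cohomology vanishes in degrees $\ge1$. Both claims follow.
\end{proof}

Without goodness this can fail: for $p=3$, $H^2(\mathrm{SL}_2(\mathbb Z),\mathbb F_3)\cong H^2(\mathbb Z/6,\mathbb F_3)\ne0$ by the same sequence.

\subsection{Hecke operators}

Let $\Sigma$ be a monoid of integral matrices of positive determinant containing $\Gamma$, and let $X$ be a left $\Sigma$-module. A double coset $\Gamma\alpha\Gamma=\bigsqcup_i\alpha_i\Gamma\subset\Sigma$ acts on $X^\Gamma$ by $x\mapsto\sum_i\alpha_ix$. To let it act on cohomology, choose a resolution $P_\bullet\to\mathbb Z$ by free $\mathbb Z[\mathrm{GL}_2^+(\mathbb Q)]$-modules; it is also free over $\mathbb Z[\Gamma]$. For a $\Sigma$-module $M$, $\mathrm{Hom}(P_\bullet,M)$ is a complex of $\Sigma$-modules via $(\alpha\varphi)(x)=\alpha\,\varphi(\alpha^{-1}x)$, and $H^i(\Gamma,M)=H^i(\mathrm{Hom}(P_\bullet,M)^\Gamma)$.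 Since the functors $\mathrm{Hom}_\Gamma(P_i,-)$ are exact, double cosets act on $H^i(\Gamma,M)$ functorially and compatibly with long exact sequences.

We use the monoids
\begin{align*}
\Sigma_p&=\{g\in M_2(\mathbb Z):\det g>0,\ p\nmid\det g\},\\
\Sigma_p^0&=\left\{\begin{pmatrix}a&b\\c&d\end{pmatrix}\in M_2(\mathbb Z):ad-bc>0,\ p\mid c,\ p\nmid d\right\},
\end{align*}
and, at level $n$ with $\Gamma=\Gamma_0(n)$, the following operators.
\begin{itemize}
\item $T_r$ for $r\nmid pn$: the double coset $\Gamma\,\mathrm{diag}(1,r)\Gamma=\{g\in M_2(\mathbb Z):\det g=r,\ n\mid c\}$.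
\item $w_q$ for $q\,\|\,n$, $q\ne p$: the set of all integral matrices $W=\begin{pmatrix}qA&B\\nC&qD\end{pmatrix}$ of determinant $q$ (``matrices of type $W_q$''). It is a single coset $W\Gamma=\Gamma W$: for two such matrices $W,W'$ the product $W^{-1}W'=\frac1q\begin{pmatrix}qD&-B\\-nC&qA\end{pmatrix}W'$ is integral of determinant $1$ with lower left entry $n(AC'-CA')$, and $W'W^{-1}$ is treated in the same way.
\item $U_p$ if $p\mid n$: the set $\{g\in M_2(\mathbb Z):\det g=p,\ n\mid c,\ p\nmid d\}$. For such $g$ we have $p\mid c$, hence $p\mid a$, and there is a unique $i$ mod $p$ with $p\mid b+id$. So the set equals $\bigsqcup_{i\bmod p}\alpha_i\Gamma$ with $\alpha_i=\begin{pmatrix}p&-i\\0&1\end{pmatrix}$, and as $\alpha_i=\begin{pmatrix}1&-i\\0&1\end{pmatrix}\mathrm{diag}(p,1)$ it is the double coset $\Gamma\,\mathrm{diag}(p,1)\Gamma$.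
\end{itemize}
If $p\mid n$, all matrices involved lie in $\Sigma_p^0$; those for $T_r$ and $w_q$ always lie in $\Sigma_p$.

These operators commute. For $T_r,T_{r'},U_p$ see \cite[Ch.~3]{shimura}. For $q\ne q'$ the products in either order of the cosets of $w_q$ and $w_{q'}$ are the single coset of integral matrices $\begin{pmatrix}qq'A&B\\nC&qq'D\end{pmatrix}$ of determinant $qq'$ (Atkin--Lehner). Finally, conjugation by $W$ preserves the order $\{g\in M_2(\mathbb Z):n\mid c\}$, and when $p\mid n$ it preserves the lower right entry mod $p$ of elements of this order, because $W$ is upper triangular and invertible mod $p$. So it preserves the double cosets of $T_r$ and $U_p$.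

\subsection{The Eichler--Shimura isomorphism}\label{sec:es}

For a ring $A$ let $L_j(A)$ be the module of homogeneous polynomials of degree $j$ in $X,Y$ over $A$, with the left action $(gP)(X,Y)=P((X,Y)g)$ of integral matrices. For $v(z)=(zX+Y)^j$ we have $g\,v(z)=(cz+d)^jv(gz)$. Put $j=k-2$, $\omega_f=f(z)v(z)\,dz$, and
\[
f|g=\det(g)^{k-1}(cz+d)^{-k}f(gz),\qquad g^\iota=\begin{pmatrix}d&-b\\-c&a\end{pmatrix}.
\]
Let $A^i$ be the space of smooth $L_j(\mathbb C)$-valued $i$-forms on the upper half plane, with $\alpha\in\mathrm{GL}_2^+(\mathbb Q)$ acting by $\alpha\omega=\alpha\circ(\alpha^{-1})^*\omega$, and let $Z^1\subset A^1$ be the closed $1$-forms. By the Poincar\'e lemma, $0\to L_j(\mathbb C)\to A^0\to Z^1\to0$ is exact, and it is equivariant. So the connecting map $(Z^1)^\Gamma\to H^1(\Gamma,L_j(\mathbb C))$ commutes with all Hecke operators. Since $(g^\iota)^{-1}$ and $g$ act equally on the upper half plane, and $g^\iota g=\det g$ acts on $L_j$ by $\det(g)^j$,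
\[
g^\iota\omega_f=f(gz)\,g^\iota v(gz)\,d(gz)=f(gz)(cz+d)^{-j}\det(g)^jv(z)\cdot\det(g)(cz+d)^{-2}dz=\omega_{f|g}.
\]
The Eichler--Shimura theorem (\cite[Ch.~8]{shimura}, \cite[Ch.~6]{hida}) states that $f\mapsto\omega_f$ and $\bar f\mapsto\overline{\omega_f}$ induce an isomorphism
\begin{equation}\label{eq:es}
M_k(\Gamma_0(n))\oplus\overline{S_k(\Gamma_0(n))}\;\cong\;H^1(\Gamma_0(n),L_{k-2}(\mathbb C)).
\end{equation}
By the computation above it is compatible with the action $f\mapsto\sum_if|\alpha_i^\iota$ of $\bigsqcup\alpha_i\Gamma$ on modular forms. For $T_r$ this is the classical $T_r$. For $U_p$ we have $\alpha_i^\iota=\begin{pmatrix}1&i\\0&p\end{pmatrix}$, which gives the classical $U_p$. For $w_q$, as $W^\iota$ is again of type $W_q$, we get $w_q=q^{k/2-1}\,\cdot|_kW_q$. So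
\begin{equation}\label{eq:wq}
w_q=-a_q(h)\ \text{ on a newform $h$ of level $n$, where $q\,\|\,n$},\qquad w_q^2=q^{k-2}\ \text{ always},
\end{equation}
the latter because $W^2\in q\Gamma$ and the scalar matrix $q$ acts on weight $k$ by $q^{2(k-1)-k}=q^{k-2}$.

On $\overline{S_k}$ the operators act by the complex conjugates of their action on $S_k$. The operators $T_r$ are Hermitian for the Petersson product and $w_q^2=q^{k-2}>0$, so $T_r$ and $w_q$ have real eigenvalues. Hence $\overline{S_k}$ and $S_k$ carry the same systems of $(T_r,w_q)$-eigenvalues with the same multiplicities.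

The group $\Gamma$ is virtually free, so the trivial module has a resolution by finitely generated free $\mathbb Z[\Gamma]$-modules. Hence $H^1(\Gamma,L_j(\mathbb Z))$ is finitely generated, and by flatness $H^1(\Gamma,L_j(A))=H^1(\Gamma,L_j(\mathbb Z))\otimes A$ for $A=\mathbb C,K,\mathcal O$, compatibly with the operators. So all eigenvalues are algebraic integers, and, via the fixed embeddings, the systems of eigenvalues in $H^1(\Gamma,L_j(\overline K))$ are, with multiplicities, those in $M_k\oplus\overline{S_k}$.

\subsection{Counting modulo \texorpdfstring{$p$}{p}}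

Let $X$ be a finitely generated $\mathcal O$-module with a set of commuting operators, and let $\Lambda$ be a system of values in $\mathbb F$ for these operators. Let $X_\Lambda$ be the localization at the maximal ideal (of the polynomial ring over $\mathcal O$ on the operators) defined by $\Lambda$. The functor $X\mapsto X_\Lambda$ is exact, and $X_\Lambda$ is a direct summand of $X$, since finite $\mathcal O$-algebras are products of local rings. We say that $\Lambda$ \emph{occurs} in $X$ if $X_\Lambda\ne0$. By the structure of finitely generated $\mathcal O$-modules,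
\begin{equation}\label{eq:rank}
\dim_{\mathbb F}(X/\varpi)_\Lambda-\dim_{\mathbb F}X[\varpi]_\Lambda=\mathrm{rank}_{\mathcal O}X_\Lambda,
\end{equation}
and the right hand side is the number, with multiplicity, of systems of eigenvalues in $X\otimes\overline K$ that reduce to $\Lambda$.

Let $\Gamma$ be good, and let $M_{\mathcal O}$ be finite free over $\mathcal O$ with reduction $M$. The sequence $0\to M_{\mathcal O}\xrightarrow{\varpi}M_{\mathcal O}\to M\to0$ and $H^2=0$ give
\begin{equation}\label{eq:bock}
0\to H^0(M_{\mathcal O})/\varpi\to H^0(M)\to H^1(M_{\mathcal O})[\varpi]\to0,\qquad H^1(M)=H^1(M_{\mathcal O})/\varpi .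
\end{equation}
Together with \eqref{eq:rank}, applied to $H^1(M_{\mathcal O})$ and to the torsion-free module $H^0(M_{\mathcal O})$, this yields
\begin{equation}\label{eq:euler}
\dim H^1(\Gamma,M)_\Lambda-\dim H^0(\Gamma,M)_\Lambda=\mathrm{rank}\,H^1(\Gamma,M_{\mathcal O})_\Lambda-\mathrm{rank}\,H^0(\Gamma,M_{\mathcal O})_\Lambda .
\end{equation}
Thus the Euler characteristic mod $p$ counts characteristic $0$ systems, whatever the torsion is.

\subsection{Trading level for coefficients}

For $s\ge0$ let $\mathcal P_s=\mathcal O[\mathbb P^1(\mathbb Z/p^s)]$ be the permutation module on lines spanned by column vectors ($\mathcal P_0=\mathcal O$), with $\Sigma_p$ acting through $\mathrm{GL}_2(\mathbb Z/p^s)$, and let $y_0$ be the line of $(1,0)^t$. We write $\mathcal P_s(\mathbb F)$ for its reduction.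

\begin{lemma}\label{lem:shapiro}
Let $p\nmid d$ and let $M$ be a $\Sigma_p$-module over $\mathcal O$. Then
\[
H^i(\Gamma_0(d),M\otimes\mathcal P_s)\cong H^i(\Gamma_0(dp^s),M),
\]
equivariantly for $T_r$ $(r\nmid pd)$ and $w_q$ $(q\,\|\,d)$.
\end{lemma}

\begin{proof}
Let $X$ be a $\Sigma_p$-module over $\mathcal O$. As $\Gamma_0(d)\to\mathrm{SL}_2(\mathbb Z/p^s)$ is onto, $\Gamma_0(d)$ acts transitively on $\mathbb P^1(\mathbb Z/p^s)$; the stabilizer of $y_0$ is $\Gamma_0(dp^s)$. So $\sum_yx_y\otimes[y]\mapsto x_{y_0}$ is an isomorphism $(X\otimes\mathcal P_s)^{\Gamma_0(d)}\cong X^{\Gamma_0(dp^s)}$. Let $\mathcal S$ be the double coset of $T_r$ or $w_q$ at level $d$; the one at level $dp^s$ is $\mathcal S'=\{g\in\mathcal S:gy_0=y_0\}$. By transitivity we can write $\mathcal S=\bigsqcup\alpha_i\Gamma_0(d)$ with $\alpha_iy_0=y_0$ for all $i$. If $g=\alpha_i\gamma\in\mathcal S'$, then $\gamma y_0=\alpha_i^{-1}y_0=y_0$; so $\mathcal S'=\bigsqcup\alpha_i\Gamma_0(dp^s)$. As $\alpha_iy=y_0$ only for $y=y_0$, the $y_0$-component of $\sum_i\alpha_i\sum_yx_y\otimes[y]$ is $\sum_i\alpha_ix_{y_0}$.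 Now take $X=\mathrm{Hom}(P_\bullet,M)$, so that $X\otimes\mathcal P_s=\mathrm{Hom}(P_\bullet,M\otimes\mathcal P_s)$ because $\mathcal P_s$ is free of finite rank, and pass to cohomology.
\end{proof}

\begin{lemma}\label{lem:factor}
Let $p\nmid n$ and let $\Gamma_0(n)$ be good. Let $f$ be a newform of weight $k$ and level dividing $np^s$. Then the system $(\overline{a_r(f)})_{r\nmid pn}$ occurs in $H^1(\Gamma_0(n),\sigma)$ for some irreducible representation $\sigma$ of $\mathrm{GL}_2(\mathbb F_p)$ over $\mathbb F$.
\end{lemma}

\begin{proof}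
By \eqref{eq:es} and Lemma~\ref{lem:shapiro}, $(a_r(f))_{r\nmid pn}$ is a system of eigenvalues in $H^1(\Gamma_0(n),M_{\mathcal O})\otimes\overline K$ with $M_{\mathcal O}=L_{k-2}(\mathcal O)\otimes\mathcal P_s$. By Nakayama's lemma and \eqref{eq:bock} its reduction occurs in $H^1(\Gamma_0(n),M)$, where $M=M_{\mathcal O}/\varpi$ is a representation of $\mathrm{GL}_2(\mathbb Z/p^{\max(s,1)})$. By exactness it occurs in $H^1(\Gamma_0(n),\sigma)$ for a composition factor $\sigma$ of $M$. The kernel of $\mathrm{GL}_2(\mathbb Z/p^{\max(s,1)})\to\mathrm{GL}_2(\mathbb F_p)$ is a normal $p$-subgroup, so it acts trivially on the irreducible module $\sigma$.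
\end{proof}

\subsection{The ordinary part}\label{sec:ord}

Let $p\mid n$ and let $\Gamma=\Gamma_0(n)$ be good. For a finitely generated $\mathcal O$-module with an action of $U_p$ let ``ord'' denote the largest direct summand stable under $U_p$ on which $U_p$ is invertible, that is, the product of the localizations at the nonzero eigenvalues of $U_p$ modulo $\varpi$; this is an exact functor. Let $\mathbb F(\chi_j)$ be $\mathbb F$ with $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\Sigma_p^0$ acting by $d^j$. It depends only on $j$ mod $p-1$.

The map $P\mapsto P(0,1)$ gives an exact sequence of $\Sigma_p^0$-modules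
\[
0\to\mathrm{Ker}\to L_j(\mathbb F)\to\mathbb F(\chi_j)\to0,
\]
since $(gP)(0,1)=P(c,d)=d^jP(0,1)$ when $p\mid c$. In $L_j(\mathbb F)$ we have $(\alpha_iP)(X,Y)=P(pX,Y-iX)=P(0,1)(Y-iX)^j$. So each $\alpha_i$ kills $\mathrm{Ker}$, and $U_p=0$ on $H^*(\Gamma,\mathrm{Ker})$. Therefore
\begin{equation}\label{eq:ord}
H^i(\Gamma,L_j(\mathbb F))^{\mathrm{ord}}\cong H^i(\Gamma,\mathbb F(\chi_j))^{\mathrm{ord}}\qquad(i=0,1),
\end{equation}
equivariantly for $T_r,w_q,U_p$. For $i=0$ both sides vanish: each $\alpha_i$ acts on $\mathbb F(\chi_j)$ as $1$, so $U_p=p=0$ on $H^0(\Gamma,\mathbb F(\chi_j))$. By \eqref{eq:bock}, $H^1(\Gamma,L_j(\mathcal O))^{\mathrm{ord}}$ is therefore torsion-free with reduction $H^1(\Gamma,L_j(\mathbb F))^{\mathrm{ord}}$, and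
\begin{equation}\label{eq:bound}
\mathrm{rank}\,H^1(\Gamma_0(n),L_j(\mathcal O))^{\mathrm{ord}}\le B(n):=\max_{i}\dim_{\mathbb F}H^1(\Gamma_0(n),\mathbb F(\chi_i)),
\end{equation}
a bound that is \emph{independent of $j$}, that is, of the weight.

\section{The space spanned by one primitive form}\label{sec:span}

To count newforms of a given level by cohomology, we need to know which systems of eigenvalues a form of smaller level contributes at level $n$. For uniformity we include Eisenstein series. Call $h$ a \emph{primitive form} of weight $k$ and conductor $c_h$ if it is one of the following: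
\begin{itemize}
\item[(N)] a newform of level $c_h$;
\item[(E)] an Eisenstein series $E_k^{\chi,\bar\chi}$, with $\chi$ a primitive Dirichlet character, $c_h=\mathrm{cond}(\chi)^2$, and $\chi\ne1$ if $k=2$; here we put $a_r(h)=\chi(r)+\bar\chi(r)r^{k-1}$ for $r\nmid c_h$;
\item[(E$^*$)] if $k=2$: the function $E_2^*=E_2-3/(\pi y)$, with $y=\operatorname{Im}z$ and $c_h=1$; here we put $a_r(h)=1+r$, as in (E) with $\chi=1$.
\end{itemize}
In each case $h$ transforms in weight $k$ under $\Gamma_0(c_h)$, and $T_rh=a_r(h)h$ for $r\nmid c_h$. For (E) see \cite[Prop.~5.2.3]{ds}. For (E$^*$), the upper triangular representatives $\begin{pmatrix}1&i\\0&r\end{pmatrix}$ and $\mathrm{diag}(r,1)$ map $y^{-1}$ in weight $2$ to $y^{-1}$ each, so their sum multiplies $y^{-1}$ by $1+r$; it does the same to $E_2$.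

For $c_h\mid n$ let $V_h(n)$ be the span of the functions $h(t'z)$, $t'\mid n/c_h$. By Atkin--Lehner and \cite[Thms.~4.5.2 and 4.6.2]{ds}:
\begin{itemize}
\item the $h(t'z)$, over all $h$ of type (N) with $c_h\mid n$, form a basis of $S_k(\Gamma_0(n))$;
\item if $k\ge4$, those of types (N) and (E) together form a basis of $M_k(\Gamma_0(n))$;
\item if $k=2$, $M_2(\Gamma_0(n))$ is the direct sum of the $V_h(n)$ of types (N), (E) and of the holomorphic subspace $\{\sum c_{t'}E_2^*(t'z):\sum c_{t'}/t'=0\}$ of $V_{E_2^*}(n)$.
\end{itemize}
The $E_2^*(t'z)$ are independent: if $t'$ is minimal with $c_{t'}\ne0$, look at the coefficient of $q^{t'}$. So in all cases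
\[
V_h(n)=\bigotimes_{q\mid n}V_q,\qquad \dim V_q=v_q(n)-v_q(c_h)+1,
\]
where $V_q$ has a basis indexed by the possible values of $v_q(t')$. The operators $T_r,w_q,U_p$ act on all functions that transform in weight $k$ under $\Gamma_0(n)$, by the formula $f\mapsto\sum_if|\alpha_i^\iota$ of Section~\ref{sec:es}.

\begin{lemma}\label{lem:span}
The operators act on $V_h(n)$ as follows.
\begin{itemize}
\item[(a)] $T_r$ $(r\nmid n)$ is the scalar $a_r(h)$.
\item[(b)] If $q\,\|\,n$ and $q\mid c_h$, then $h$ is of type {\rm(N)} and $w_q$ is the scalar $-a_q(h)$.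
\item[(c)] If $q\,\|\,n$ and $q\nmid c_h$, then $w_q$ acts on the factor $V_q$ only, with eigenvalues $q^{k/2-1}$ and $-q^{k/2-1}$, once each.
\item[(d)] Let $p\,\|\,n$. If $p\nmid c_h$, then $U_p$ acts on the factor $V_p$ only, with characteristic polynomial $T^2-a_p(h)T+p^{k-1}$. If $p\mid c_h$, then $h$ is of type {\rm(N)} and $U_p$ is the scalar $a_p(h)$.
\item[(e)] For $h=E_2^*$, the quotient of $V_h(n)$ by its holomorphic subspace is a line on which $T_r=1+r$, $w_q=1$, $U_p=p$. The same values of $T_r,w_q$ occur on $H^0(\Gamma_0(n),K)$.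
\end{itemize}
\end{lemma}

\begin{proof}
Note that $h(t'z)$ is a nonzero multiple of $h|\mathrm{diag}(t',1)$.

(a) We have $\mathrm{diag}(t',1)\begin{pmatrix}1&i\\0&r\end{pmatrix}=\begin{pmatrix}1&t'i\\0&r\end{pmatrix}\mathrm{diag}(t',1)$, and $i\mapsto t'i$ permutes the residues mod $r$; moreover $\mathrm{diag}(t',1)$ commutes with $\mathrm{diag}(r,1)$.

(b) Conductors of types (E), (E$^*$) are squares, and $v_q(c_h)=1$; so $h$ is of type (N). Further
\[
\mathrm{diag}(t',1)\begin{pmatrix}qA&B\\nC&qD\end{pmatrix}=\begin{pmatrix}qA&t'B\\(n/t')C&qD\end{pmatrix}\mathrm{diag}(t',1).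
\]
Here $q\nmid t'$ and $c_h\mid n/t'$, so the first factor on the right is of type $W_q$ for level $c_h$. It acts on $h$ as $-a_q(h)$ by \eqref{eq:wq}.

(c) Write $n=qn'$ and let $q\nmid t_0$. The function $G=h(t_0z)$ transforms under $\Gamma_0(n')$, and $\begin{pmatrix}qA&B\\nC&qD\end{pmatrix}=\begin{pmatrix}A&B\\n'C&qD\end{pmatrix}\mathrm{diag}(q,1)$ with first factor in $\Gamma_0(n')$. So $w_qG=q^{k-1}G(qz)$, and $w_q^2=q^{k-2}$ gives $w_q(G(qz))=q^{-1}G$. These scalars do not depend on $t_0$, and the matrix has trace $0$ and determinant $-q^{k-2}$.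

(d) Let $p\nmid c_h$ and $p\nmid t_0$. Then $U_p(h(pt_0z))=h(t_0z)$. At level $n/p$ the operator $T_p$ is $U_p$ plus $f\mapsto p^{k-1}f(pz)$, and the proof of (a) with $r=p$ shows that it multiplies $h(t_0z)$ by $a_p(h)$. So $U_p(h(t_0z))=a_p(h)h(t_0z)-p^{k-1}h(pt_0z)$. If $p\mid c_h$, then $v_p(c_h)=1$, so $h$ is of type (N) and $p\nmid t'$ for all $t'$; then $U_p(h(t'z))=a_p(h)h(t'z)$.

(e) The quotient is the line of coefficients of $y^{-1}$. As
\[
\det(g)(cz+d)^{-2}\operatorname{Im}(gz)^{-1}=\frac{c\bar z+d}{(cz+d)\,y}=y^{-1}-\frac{2ic}{cz+d},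
\]
each matrix acts on this line as $1$, so a double coset consisting of a given number of cosets acts as that number. It is $1+r$, $1$, $p$ for $T_r,w_q,U_p$. On $H^0(\Gamma_0(n),K)=K$ a double coset also acts as the number of its cosets.
\end{proof}

\section{Counting new systems}\label{sec:count}

From now on, up to the end of Section~\ref{sec:proof}, $p$ is odd, $m\ge1$ is prime to $p$, and $8\mid m$ if $p=3$.

\subsection{The weighted sum over levels}

We want a combination of Euler characteristics at the levels $d\mid m$ that sees only forms whose prime-to-$p$ level is exactly $m$. Consider one prime $q$. If $v_q(m)\ge2$, a form with $v_q(c_h)=u$ contributes $v_q(d)-u+1$ dimensions at level $d$ when $v_q(d)\ge u$, and none otherwise; this is piecewise linear in $v_q(d)$, and a second difference isolates $u=v_q(m)$. If $q\,\|\,m$, we prescribe in addition the value of $w_q$. Then a form with $q\nmid c_h$ contributes \emph{one} system when $q\mid d$ (of the two eigenvalues $\pm q^{k/2-1}$ only one fits) and one when $q\nmid d$, so a simple difference is enough. Accordingly put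 $\beta(d)=\prod_{q\mid m}\beta_q(d)$ for $d\mid m$, where
\begin{itemize}
\item if $v_q(m)=1$: $\beta_q(d)=1,-1$ for $v_q(m/d)=0,1$;
\item if $v_q(m)\ge2$: $\beta_q(d)=1,-2,1,0$ for $v_q(m/d)=0,1,2,\ge3$.
\end{itemize}
If $\beta(d)\ne0$, then $\Gamma_0(d)$ is good: for $p=3$, $8\mid m$ forces $d$ to be even. This is where the hypothesis $8\mid m$ is used.

Fix an even $k\ge2$ and a system $\Lambda=((\lambda_r)_{r\nmid pm},(\mu_q)_{q\|m})$ in $\mathbb F$ with $\mu_q^2=q^{k-2}$; this condition depends only on $k$ mod $p-1$. For $d\mid m$ let $\Lambda_d$ be the part $((\lambda_r)_{r\nmid pm},(\mu_q)_{q\|m,\,q\mid d})$, a system for the operators $T_r$ $(r\nmid pm)$ and $w_q$ $(q\,\|\,m,\ q\mid d)$ at level $d$ or $dp^s$. Systems of eigenvalues are always counted with multiplicity.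

\begin{lemma}\label{lem:weighted}
Let $h$ be primitive of weight $k$ and conductor $\delta p^t$ with $\delta\mid m$ and $a_r(h)\equiv\lambda_r$ for all $r\nmid pm$, and let $s\ge t$. For $d\mid m$ let $N_d(h)$ be the number of systems in $V_h(dp^s)$ reducing to $\Lambda_d$, and $N_d(h)=0$ if $\delta\nmid d$. Then
\[
\sum_{d\mid m}\beta(d)N_d(h)=\begin{cases}s-t+1&\text{if }\delta=m\text{ and }-a_q(h)\equiv\mu_q\text{ for all }q\,\|\,m,\\0&\text{otherwise.}\end{cases}
\]
\end{lemma}

\begin{proof}
Let $\delta\mid d$. Write $[\,\cdot\,]$ for $1$ if a statement is true and $0$ otherwise. By Lemma~\ref{lem:span}(a)--(c) and the tensor decomposition, $N_d(h)=(s-t+1)\prod_{q\mid m}x_q(d)$ with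
\begin{itemize}
\item $q\,\|\,m$, $q\mid\delta$: $x_q=[-a_q(h)\equiv\mu_q]$;
\item $q\,\|\,m$, $q\nmid\delta$, $q\mid d$: $x_q=1$, since exactly one of $\pm q^{k/2-1}$ reduces to $\mu_q$, as $p$ is odd, $q\ne p$ and $\mu_q^2=q^{k-2}$;
\item $q\,\|\,m$, $q\nmid d$: $x_q=1$;
\item $q^2\mid m$: $x_q=v_q(d)-v_q(\delta)+1$ (no operator $w_q$ is used).
\end{itemize}
Put $x_q(d)=0$ if $v_q(\delta)>v_q(d)$. The sum over $d$ is then $s-t+1$ times a product over $q\mid m$. The factor is $[-a_q(h)\equiv\mu_q]$ for $q\,\|\,m$, $q\mid\delta$; it is $1-1=0$ for $q\,\|\,m$, $q\nmid\delta$. For $v=v_q(m)\ge2$ and $u=v_q(\delta)$ it is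
\[
(v-u+1)-2(v-u)+(v-u-1)^+,
\]
with $x^+=\max(x,0)$; this is $1$ if $u=v$ and $0$ if $u<v$.
\end{proof}

\subsection{The Euler characteristic of a representation}

For a finite-dimensional representation $M$ of $\mathrm{GL}_2(\mathbb Z/p^E)$ over $\mathbb F$, for some $E\ge1$, viewed as a $\Sigma_p$-module, put
\[
e(M)=\sum_{d\mid m,\ \beta(d)\ne0}\beta(d)\Big(\dim H^1(\Gamma_0(d),M)_{\Lambda_d}-\dim H^0(\Gamma_0(d),M)_{\Lambda_d}\Big).
\]
This depends only on the $\Sigma_p$-module $M$, not on $E$. By Lemma~\ref{lem:vanish} and exactness of localization, $e$ is additive in short exact sequences, so it depends only on the class $[M]$ in the Grothendieck group.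

Let $\nu_t(k)$ be the number of newforms $h$ of weight $k$ and level $mp^t$ with $a_r(h)\equiv\lambda_r$ $(r\nmid pm)$ and $-a_q(h)\equiv\mu_q$ $(q\,\|\,m)$. Let $\varepsilon_i(k)$ be the number of primitive Dirichlet characters $\chi$ of conductor $\sqrt m\,p^i$ with $\chi(r)+\bar\chi(r)r^{k-1}\equiv\lambda_r$ for all $r\nmid pm$; here $\varepsilon_i=0$ if $m$ is not a square.

\begin{lemma}\label{lem:count}
There is an integer $\theta$ independent of $s$ such that for all $s\ge0$
\[
e\big(L_{k-2}(\mathbb F)\otimes\mathcal P_s(\mathbb F)\big)=2\sum_{t=0}^s(s-t+1)\nu_t(k)+\sum_{0\le2i\le s}(s-2i+1)\varepsilon_i(k)-2\theta\,[k=2].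
\]
\end{lemma}

\begin{proof}
By \eqref{eq:euler}, Lemma~\ref{lem:shapiro} and \eqref{eq:es}, we must count the systems in $M_k(\Gamma_0(dp^s))\oplus\overline{S_k(\Gamma_0(dp^s))}$ that reduce to $\Lambda_d$, subtract those in $H^0(\Gamma_0(dp^s),L_{k-2}(K))$, and sum against $\beta$. Only primitive $h$ with $a_r(h)\equiv\lambda_r$ for all $r\nmid pm$ matter, and we use Lemma~\ref{lem:weighted} for each of them. Cusp forms occur twice, which gives $2\sum_t(s-t+1)\nu_t(k)$.

Let $k\ge4$. Then $H^0=0$. A form $h$ of type (E) has $\delta p^t=\mathrm{cond}(\chi)^2$, so it contributes only if $m$ is a square and $t=2i$, $\mathrm{cond}(\chi)=\sqrt m\,p^i$; there is then no $q\,\|\,m$ and no further condition. The contribution is $\sum_i(s-2i+1)\varepsilon_i(k)$.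

Let $k=2$. The same count holds if we include the whole span of $E_2^*$, which plays the role of $\chi=1$. By Lemma~\ref{lem:span}(e) we must remove for each $d$ one line, and one more for $H^0$, both with the system $T_r=1+r$, $w_q=1$. So the correction is $-2\theta$ with $\theta=\sum_d\beta(d)\,[\lambda_r=1+r\ \forall r\nmid pm,\ \mu_q=1\ \forall q\,\|\,m,\,q\mid d]$.
\end{proof}

\subsection{An identity in the Grothendieck group}

Newforms of level $mp^e$ are visible in $L_{k-2}\otimes\mathcal P_e$, newforms of level $m$ and weight $k'$ in $L_{k'-2}$. We now compare these representations. Recall that the Brauer character of a representation over $\mathbb F$ of a finite group is the function on $p$-regular elements (those of order prime to $p$) that sums the Teichm\"uller lifts of the eigenvalues, and that two representations have the same class in the Grothendieck group if and only if their Brauer characters agree. The idea is the following. The character of $L_j$ at an element with distinct eigenvalues mod $p$ depends only on $j$ mod $p^2-1$. Hence the character of $[L_{k'-2}]-[L_{k-2}]$,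 for $k'\equiv k$ mod $p^2-1$, is supported on scalars. Lifting lines by Hensel's lemma shows that the character of $[\mathcal P_s]-[\mathcal P_1]$ is supported on scalars too. At a scalar $\tilde a$ both $[L_{k'-2}]-[L_{k-2}]$ and $[L_{k-2}\otimes\mathcal P_s]-[L_{k-2}\otimes\mathcal P_1]$ have as character a constant times $\tilde a^{k-2}$, so the two are proportional.

\begin{lemma}\label{lem:brauer}
Let $s\ge2$, $x\ge1$ and $k_x=k+x(p^2-1)$. In the Grothendieck group of representations of $\mathrm{GL}_2(\mathbb Z/p^s)$ over $\mathbb F$,
\[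
(p-1)\,x\,\big([L_{k-2}\otimes\mathcal P_s]-[L_{k-2}\otimes\mathcal P_1]\big)=(k-1)(p^{s-1}-1)\big([L_{k_x-2}]-[L_{k-2}]\big),
\]
where all modules are taken over $\mathbb F$.
\end{lemma}

For $k=s=2$ and $x=1$ this says $[\mathcal P_2]-[\mathcal P_1]=[L_{p^2-1}]-[L_0]$.

\begin{proof}
Let $g$ be $p$-regular with image $\bar g\in\mathrm{GL}_2(\mathbb F_p)$, which is semisimple, and denote Teichm\"uller lifts by a tilde.

Suppose $\bar g$ has eigenvalues $a\ne b$. The character of $L_j$ at $g$ is $(\tilde a^{j+1}-\tilde b^{j+1})/(\tilde a-\tilde b)$. As $\tilde a^{p^2-1}=\tilde b^{p^2-1}=1$, the right side vanishes at $g$. The characters of $\mathcal P_s$ and $\mathcal P_1$ are the numbers of fixed lines. Both are $2$ if $a,b\in\mathbb F_p$ (by Hensel's lemma each eigenline of $\bar g$ lifts uniquely to a line stable under $g$), and both are $0$ otherwise. So the left side vanishes too.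

Suppose $\bar g=a$ is scalar. Then $g\tilde a^{-1}$ is a $p$-regular element of the kernel of reduction, which is a $p$-group; so $g=\tilde a$ is scalar and fixes all lines. Since $|\mathbb P^1(\mathbb Z/p^s)|=p^{s-1}(p+1)$ and $\tilde a^{k_x-2}=\tilde a^{k-2}$, the left side is $(p-1)x(k-1)\tilde a^{k-2}(p+1)(p^{s-1}-1)$ and the right side is $(k-1)(p^{s-1}-1)\,x(p^2-1)\tilde a^{k-2}$. These are equal.
\end{proof}

\section{Removing a prime from the level}\label{sec:proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Choose the embedding $\overline{\mathbb Q}\subset\overline{\mathbb Q}_p$ so that it induces the given place. Let $f$ have weight $k$ and level $p^em$, $e\ge1$. Put $\lambda_r=\overline{a_r(f)}$ for $r\nmid pm$ and $\mu_q=-\overline{a_q(f)}$ for $q\,\|\,m$; then $\mu_q^2=q^{k-2}$.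

\medskip
\noindent\textbf{Reduction.} \emph{It suffices to find a newform $g$ of level $m$ and weight $k'\equiv k\pmod{p-1}$ with $a_r(g)\equiv\lambda_r$ for $r\nmid pm$, $-a_q(g)\equiv\mu_q$ for $q\,\|\,m$, and $a_p(g)\equiv a_p(f)$.} Indeed, for $q^2\mid m$ both $a_q$ vanish. The coefficients at prime powers then agree by \eqref{eq:hecke}: for $r\nmid pm$ since $r^{k-1}\equiv r^{k'-1}$; for $q\mid m$ since $a_{q^i}=a_q^i$ for both forms; and for $p$ since $a_{p^i}(f)=a_p(f)^i$ and $a_{p^i}(g)\equiv a_p(g)^i$, as $p\mid p^{k'-1}$.

\medskip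
The condition at $p$ splits the proof into two cases. If $a_p(f)\equiv0$, we find a growing supply of forms $g$ with $T_r$- and $w_q$-eigenvalues as required in large weights, and all but a bounded number of them have $a_p(g)\equiv0$. The case $a_p(f)\not\equiv0$ needs a separate argument, which works inside the ordinary part.

\medskip
\noindent\textbf{Case (i): $a_p(f)\equiv0$.} Let $s=\max(e,2)$ and $D=e(L_{k-2}\otimes\mathcal P_s)-e(L_{k-2}\otimes\mathcal P_1)$, over $\mathbb F$. By Lemma~\ref{lem:count}, where the corrections $\theta$ cancel,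
\[
D=2\sum_{t\le s}\big[(s-t+1)-(2-t)^+\big]\nu_t(k)+\sum_{2i\le s}\big[(s-2i+1)-(2-2i)^+\big]\varepsilon_i(k).
\]
The bracket in the first sum is $s-1$ for $t=0,1$ and $s-t+1$ for $2\le t\le s$, and the bracket in the second is its value at $t=2i$. So all brackets are at least $1$. As $f$ is counted by $\nu_e(k)$, we get $D\ge2$. Lemma~\ref{lem:brauer} and additivity of $e$ give, for $k_x=k+x(p^2-1)$,
\[
e(L_{k_x-2})=e(L_{k-2})+\frac{(p-1)D}{(k-1)(p^{s-1}-1)}\,x\ \longrightarrow\ \infty\qquad(x\to\infty).
\]
Since $q^{k_x-2}=q^{k-2}$ in $\mathbb F$ and $k_x>2$, Lemma~\ref{lem:count} applies in weight $k_x$ with $s=0$ and gives $e(L_{k_x-2})=2\nu_0(k_x)+\varepsilon_0(k_x)$. If $m$ is a square, there are at most $m$ characters of conductor $\sqrt m$; so $\varepsilon_0(k_x)\le m$ in all cases. Hence $\nu_0(k_x)\to\infty$.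

Let $g$ be counted by $\nu_0(k_x)$ and suppose $a_p(g)$ is a $p$-adic unit. By Lemma~\ref{lem:span}(d) the characteristic polynomial of $U_p$ on $\langle g(z),g(pz)\rangle\subset S_{k_x}(\Gamma_0(mp))$ is $T^2-a_p(g)T+p^{k_x-1}$, which has a unit root. So the number of such $g$ is at most the rank of $H^1(\Gamma_0(mp),L_{k_x-2}(\mathcal O))^{\mathrm{ord}}$, which is at most $B(mp)$ by \eqref{eq:bound}, independently of $x$. For $x$ large there is therefore a form $g$ counted by $\nu_0(k_x)$ with $a_p(g)\equiv0\equiv a_p(f)$. As $k_x\equiv k$ mod $p-1$, the Reduction applies.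

\medskip
\noindent\textbf{Case (ii): $a_p(f)\not\equiv0$.} Then $e=1$ and $a_p(f)=\pm p^{k/2-1}$, so $k=2$ and $u:=\overline{a_p(f)}=\pm1$. For even $\kappa\ge2$ with $\kappa\equiv2\pmod{p-1}$ put
\[
e^{\mathrm{ord}}(\kappa)=\sum_{d\mid m,\ \beta(d)\ne0}\beta(d)\dim H^1(\Gamma_0(dp),L_{\kappa-2}(\mathbb F))_{(\Lambda_d,\,U_p=u)} .
\]
As $u\ne0$, the localizations lie in the ordinary part. So by \eqref{eq:ord} the sum is independent of $\kappa$, because $\chi_{\kappa-2}=\chi_0$. By Section~\ref{sec:ord} the dimension at $d$ is the number of systems of $T_r,w_q,U_p$ in $M_\kappa(\Gamma_0(dp))\oplus\overline{S_\kappa(\Gamma_0(dp))}$ that reduce to $(\Lambda_d,u)$. Note that $\mu_q^2=q^0=q^{\kappa-2}$ in $\mathbb F$, so Section~\ref{sec:count} applies in weight $\kappa$.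

Let $h$ be primitive of weight $\kappa$ and conductor $\delta p^t$, $\delta\mid m$, $t\le1$, with $a_r(h)\equiv\lambda_r$ for all $r\nmid pm$. By the tensor decomposition the number of systems in $V_h(dp)$ reducing to $(\Lambda_d,u)$ is $y\prod_qx_q(d)$, with $x_q$ as in the proof of Lemma~\ref{lem:weighted} and $y$ the number of $U_p$-eigenvalues on $V_p$ reducing to $u$. Since $u\ne0$, Lemma~\ref{lem:span}(d) gives:
\begin{itemize}
\item type (N), $t=0$: the roots of $T^2-a_p(h)T+p^{\kappa-1}$ reduce to $\overline{a_p(h)}$ and $0$, so $y=[a_p(h)\equiv u]$;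
\item type (N), $t=1$: $y=[a_p(h)\equiv u]$;
\item types (E), (E$^*$): $t=0$, as the conductor is a square; the roots are $\chi(p)$ and $\bar\chi(p)p^{\kappa-1}\equiv0$, so $y=[\chi(p)\equiv u]$.
\end{itemize}
The summand $\overline{S_\kappa}$ contributes the same as $S_\kappa$: the $T_r$- and $w_q$-eigenvalues are real, and the $U_p$-eigenvalues on $V_p$ form a multiset stable under complex conjugation, because $a_p(h)$ is real. For $\kappa=2$, the line that must be removed from $V_{E_2^*}$ has $U_p=p\equiv0\ne u$ by Lemma~\ref{lem:span}(e), so it causes no correction. Summing against $\beta$ as in Lemma~\ref{lem:weighted} we obtain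
\[
e^{\mathrm{ord}}(\kappa)=2\,\#\{h\}+\#\{\chi\},
\]
where $h$ runs over the newforms of weight $\kappa$ and level $m$ or $mp$ counted by $\nu_0(\kappa)$ or $\nu_1(\kappa)$ with $a_p(h)\equiv u$, and $\chi$ over the characters counted by $\varepsilon_0(\kappa)$ with $\chi(p)\equiv u$. The number of $\chi$ depends only on $\kappa$ mod $p-1$, so the number of $h$ is independent of $\kappa$ as well.

For $\kappa=2$ the form $f$ is counted. So for $\kappa=p+1>2$ at least one form $g$ is counted. Its level is not $mp$, for then $a_p(g)=\pm p^{(p+1)/2-1}\equiv0$. So $g$ has level $m$, weight $p+1\equiv k\pmod{p-1}$ and $\overline{a_p(g)}=u=\overline{a_p(f)}$, and the Reduction applies.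
\end{proof}

\section{The primes 3 and 2}\label{sec:small}

For $p=3$ and $8\nmid m$ the weighted sum of Section~\ref{sec:count} may involve groups with elements of order $3$, and for $p=2$ the element $-I$ is always an obstruction. Fortunately, only the levels $2^a3^b$ remain, since larger primes can be removed first, and there the reductions can be determined directly. We use the following standard facts (Deligne). For a newform $f$ of level $n$ and weight $k$ and a place above $\ell$ there is a semisimple representation $\bar\rho:\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)\to\mathrm{GL}_2(\overline{\mathbb F}_\ell)$ with finite image, unramified outside $\ell n$, with $\operatorname{tr}\bar\rho(\mathrm{Frob}_r)=\overline{a_r(f)}$ for $r\nmid\ell n$ and determinant the $(k-1)$-st power of the mod $\ell$ cyclotomic character. We also use standard dimension formulas for spaces of cusp forms without further mention.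

\begin{lemma}\label{lem:three-system}
Let $f$ be a newform of level $2^a3^b$ with $0\le a\le2$, $b\ge0$. Then $a_r(f)\equiv1+r$ modulo every prime above $3$, for all primes $r\nmid6$.
\end{lemma}

\begin{proof}
Take $p=3$ in Section~\ref{sec:coh}; $\Gamma_0(4)$ is good. By Lemma~\ref{lem:factor} with $n=4$, the system $(\overline{a_r(f)})_{r\nmid6}$ occurs in $H^1(\Gamma_0(4),\sigma)$ for an irreducible representation $\sigma$ of $\mathrm{GL}_2(\mathbb F_3)$, so $\sigma=L_j(\mathbb F)\otimes\det^i$ with $0\le j\le2$. The central element $-I$ acts on $H^1(\Gamma_0(4),\sigma)$ trivially and also as $(-1)^j$, so $j\in\{0,2\}$. The twist by $\det^i$ multiplies $T_r$ by $r^i$.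

Consider therefore a system occurring in $H^1(\Gamma_0(4),L_j(\mathbb F))$. By \eqref{eq:euler} it is the reduction of a system in $H^1(\Gamma_0(4),L_j(\overline K))$, or it occurs in $H^0(\Gamma_0(4),L_j(\mathbb F))$. In the first case, since $S_2(\Gamma_0(4))=S_4(\Gamma_0(4))=0$, it comes from an Eisenstein series with $\mathrm{cond}(\chi)^2\mid4$, that is, $\chi=1$, and equals $1+r^{j+1}\equiv1+r$, as $j$ is even. In the second case it is $1+r$ for $j=0$; and $H^0=0$ for $j=2$, since $\Gamma_0(4)\to\mathrm{SL}_2(\mathbb F_3)$ is onto and $L_2(\mathbb F)$ is irreducible and nontrivial.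

Finally $r^i(1+r)\equiv1+r\pmod3$ for $3\nmid r$: either $r\equiv1$, or both sides are $0$.
\end{proof}

\begin{lemma}\label{lem:three}
Let $f$ be a newform of level $2^a3^b$ with $0\le a\le2$, $b\ge1$, and fix a place above $3$. Then $f$ is congruent at this place to a newform of level $2^a$.
\end{lemma}

\begin{proof}
Let $k$ be the weight of $f$. Since $S_2(\Gamma_0(3))=S_2(\Gamma_0(6))=S_2(\Gamma_0(12))=0$ (genus $0$), either $b\ge2$ or $k\ge4$, so $a_3(f)\equiv0$. By Lemma~\ref{lem:three-system}, applied to $f$ and $g$, \emph{it suffices to find a newform $g$ of level $2^a$ with $a_2(g)\equiv a_2(f)$ and $a_3(g)\equiv0$}. For then the coefficients at all primes agree. All weights are even, so in \eqref{eq:hecke} we have $r^{k-1}\equiv r$ for every $r\ne3$, in all weights, and $2$ divides both levels or neither; hence the coefficients at powers of $r\ne3$ agree. Those at $3^i$, $i\ge1$, are $\equiv0$ for both forms.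

\emph{$a=0$.} Take $g=\Delta$: $\tau(2)=-24\equiv0$ and $\tau(3)=252\equiv0$. Let $\bar\rho$ be the mod $3$ representation attached to $f$ and $\omega_3$ the mod $3$ cyclotomic character. Both $\bar\rho$ and $1\oplus\omega_3$ are unramified outside $3$. By Lemma~\ref{lem:three-system} their traces agree at $\mathrm{Frob}_r$ for $r\nmid6$, hence everywhere by Chebotarev's theorem. At $\mathrm{Frob}_2$ we get $a_2(f)\equiv1+2\equiv0$.

\emph{$a=2$.} Take $g=\eta(2z)^{12}=q\prod(1-q^{2i})^{12}=q-12q^3+\cdots$. It spans $S_6(\Gamma_0(4))$, and $S_6(\Gamma_0(2))=0$, so it is a newform. We have $a_2(g)=0=a_2(f)$ and $a_3(g)=-12\equiv0$.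

\emph{$a=1$.} Here $a_2(f)=\pm2^{k/2-1}\equiv\pm1$, so we need one $g$ for each sign. Recall $\dim S_k(\Gamma_0(2))=\lfloor k/4\rfloor-1$ for even $k\ge4$.

Let $h_8=\eta(z)^8\eta(2z)^8=q-8q^2+12q^3+\cdots$. It spans $S_8(\Gamma_0(2))$ and is a newform, as $S_8(\mathrm{SL}_2(\mathbb Z))=0$. We have $a_2(h_8)=-8\equiv1$ and $a_3(h_8)=12\equiv0$. Moreover $h_8|_8W_2=h_8$, since $a_2(h_8)=-2^3$.

As in the proof of Lemma~\ref{lem:span}(c), $E_6|_6W_2=8E_6(2z)$ and $8E_6(2z)|_6W_2=E_6$. So the two forms $h_8\cdot(E_6\pm8E_6(2z))$ are eigenvectors of $W_2$ with eigenvalues $\pm1$, and they form a basis of the $2$-dimensional space $S_{14}(\Gamma_0(2))$. This space is entirely new, as $S_{14}(\mathrm{SL}_2(\mathbb Z))=0$; it has a basis of two newforms, which are eigenvectors of $W_2$. The eigenspaces of $W_2$ are lines, so each is spanned by a newform. From $E_6=1-504q-16632q^2-\cdots$ we get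
\begin{align*}
h_{14}:=h_8\cdot\frac{E_6+8E_6(2z)}9&=(q-8q^2+12q^3+\cdots)(1-56q-2296q^2-\cdots)\\
&=q-64q^2-1836q^3+\cdots,
\end{align*}
using $12+8\cdot56-2296=-1836$. So $h_{14}$ is a newform with $a_2=-64\equiv-1$ and $a_3=-1836\equiv0\pmod3$. Take $g=h_8$ or $g=h_{14}$ according to $a_2(f)$.
\end{proof}

\begin{lemma}\label{lem:two}
Every newform $f$ of level $2^a$, $a\ge0$, is congruent to $\Delta$ modulo every prime above $2$.
\end{lemma}

\begin{proof}
We use a theorem of Tate \cite{tate}: if $K/\mathbb Q$ is a finite Galois extension unramified at all odd primes whose group $G$ embeds in $\mathrm{SL}_2(\mathbf k)$, with $\mathbf k$ a finite field of characteristic $2$, then $K\subset\mathbb Q(\sqrt{-1},\sqrt2)$; in particular $G$ is a $2$-group. The mod $2$ representation $\bar\rho$ attached to $f$ is unramified outside $2$, with finite image and determinant $1$. So its image is a $2$-group. A semisimple representation of a $2$-group in characteristic $2$ is trivial, so $\overline{a_r(f)}=\operatorname{tr}\bar\rho(\mathrm{Frob}_r)=2=0$ for all odd primes $r$.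

Next we show $a_2(f)\equiv0$. For $a\ge2$ it is $0$. For $a=1$, $S_2(\Gamma_0(2))=0$, so $a_2(f)=\pm2^{k/2-1}$ with $k\ge4$. Let $a=0$. The lattice $S_k(\mathrm{SL}_2(\mathbb Z),\mathbb Z)$ of cusp forms with integral coefficients has a basis of forms $E_4^xE_6^y\Delta^i$ with $i\ge1$. As $E_4\equiv E_6\equiv1\pmod2$, it reduces mod $2$ into $\bigoplus_{1\le i\le k/12}\mathbb F_2\Delta^i$. On reductions $T_2$ acts as $U_2:\sum b_iq^i\mapsto\sum b_{2i}q^i$. Now $\Delta\equiv q\prod(1-q^{8i})^3$ has only odd exponents mod $2$, so $U_2(\Delta)=0$, and $\Delta(q)^2\equiv\Delta(q^2)$. Hence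
\[
U_2(\Delta^{2i})=\Delta^i,\qquad U_2(\Delta^{2i+1})=\Delta^i\,U_2(\Delta)=0 .
\]
So $T_2$ is nilpotent mod $2$, and $a_2(f)\equiv0$.

All this applies to $\Delta$ too. At powers of odd primes $r$ the recursions \eqref{eq:hecke} agree mod $2$, since $r^{k-1}\equiv1$, and $a_{2^i}\equiv0$ for $i\ge1$ for both forms. Hence $f\equiv\Delta$.
\end{proof}

\section{Proofs of the theorems}\label{sec:end}

\begin{proposition}\label{prop:path}
Every newform $f$ of level $n$ is joined to $\Delta$ by a path of length at most $\omega'(n)+1$ all of whose nodes have level dividing $n$.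
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:main} successively to the primes $p\ge5$ dividing the level. Each application is one edge and replaces the level $p^em$ by $m$. We reach a form of level $2^a3^b$. If $b\ge1$, one further edge leads to level $2^a$: by Proposition~\ref{prop:main} with $p=3$ and $m=2^a$ if $a\ge3$, and by Lemma~\ref{lem:three} if $a\le2$. By Lemma~\ref{lem:two} the result is equal or adjacent to $\Delta$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
The lower bound was proved in Section~\ref{sec:rigid}; the upper bound is Proposition~\ref{prop:path}. If $n$ is even, $\omega'(n)+1=\omega(n)$ and equality holds; if $n$ is odd, $\omega'(n)+1=\omega(n)+1$. Examples~\ref{ex:11} and \ref{ex:17} show that both values occur for odd $n$. The last statement is Lemma~\ref{lem:rigid}.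
\end{proof}

The proof of Proposition~\ref{prop:path} does not bound the weights on the path independently of $f$. To obtain one finite set of weights, we first move $f$ to one of finitely many forms.

\begin{lemma}\label{lem:finite}
Let $\ell\ge5$ be a prime with $\ell\nmid N$ and fix a place of $\overline{\mathbb Q}$ above $\ell$. As $f$ runs over all newforms of level dividing $N$ and arbitrary weight, only finitely many reductions $(\overline{a_i(f)})_{i\ge1}$ occur.
\end{lemma}

\begin{proof}
Fix the level $n\mid N$ and the class of the weight $k$ mod $\ell-1$. By \eqref{eq:hecke} the reduction is then determined by $\overline{a_r}$ $(r\nmid\ell n)$, $\overline{a_q}$ $(q\mid n)$ and $\overline{a_\ell}$. We use Section~\ref{sec:coh} with $p=\ell$; all groups are good since $\ell\ge5$. As the field $\mathbb F$ there depends on $f$, we extend scalars to $\overline{\mathbb F}_\ell$.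
\begin{itemize}
\item By Lemma~\ref{lem:factor} with $s=0$, the system $(\overline{a_r})_{r\nmid\ell n}$ occurs in $H^1(\Gamma_0(n),\sigma)$ for one of the finitely many irreducible representations $\sigma$ of $\mathrm{GL}_2(\mathbb F_\ell)$ over $\overline{\mathbb F}_\ell$. These spaces are finite-dimensional, so there are finitely many possibilities.
\item We have $a_q\in\{0\}\cup\{\pm q^i:i\ge0\}$ for $q\mid n$, so $\overline{a_q}$ lies in $\mathbb F_\ell$.
\item If $\overline{a_\ell}\ne0$, it is the reduction of the unit root of $T^2-a_\ell T+\ell^{k-1}$, which is an eigenvalue of $U_\ell$ on $\langle f(z),f(\ell z)\rangle\subset S_k(\Gamma_0(n\ell))$. By Section~\ref{sec:ord}, $\overline{a_\ell}$ is then an eigenvalue of $U_\ell$ on the finite-dimensional space $H^1(\Gamma_0(n\ell),\overline{\mathbb F}_\ell(\chi_j))$ for one of at most $\ell-1$ characters $\chi_j$.\qedhere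
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Choose a prime $\ell\ge5$ with $\ell\nmid N$ and a place above $\ell$. By Lemma~\ref{lem:finite} there is a finite set $R$ of newforms of level dividing $N$ that realizes all occurring reductions. For each $\rho\in R$ choose a path from $\rho$ to $\Delta$ as in Proposition~\ref{prop:path}. Let $W_0$ be the finite set of weights of all nodes on these paths, including the forms $\rho\in R$, together with $12$.

Let $W'\supseteq W_0$. The graph $\mathcal G_{S,W'}$ contains $\Delta$, so it is nonempty. Let $f$ represent any node of it. Then $f$ has the same reduction as some $\rho\in R$, that is, $f\equiv\rho$ modulo a prime above $\ell$; so the node of $f$ equals or is adjacent to that of $\rho$. The chosen path from $\rho$ to $\Delta$ lies in $\mathcal G_{S,W'}$ and has length at most $\omega'(N)+1$. So every node has distance at most $\omega'(N)+2$ from $\Delta$. Hence the graph is connected of diameter at most $2(\omega'(N)+2)$. For a finite set $W$ the set $W\cup W_0$ is finite, which proves Conjecture~\ref{conj}.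
\end{proof}

\begin{thebibliography}{9}

\bibitem{ds} Diamond and Shurman, \emph{A First Course in Modular Forms}.

\bibitem{talk} \emph{Entanglement of Modular Forms}, \texttt{https://rene25.gaati.org/talks/anni.pdf}.

\bibitem{hida} Hida, \emph{Elementary Theory of L-functions and Eisenstein Series}.

\bibitem{miyake} Miyake, \emph{Modular Forms}.

\bibitem{shimura} Shimura, \emph{Arithmetic Theory of Automorphic Functions}.

\bibitem{tate} Tate, \emph{The non-existence of certain Galois extensions of $\mathbb Q$ unramified outside $2$}, Contemp. Math. 174 (1994).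

\end{thebibliography}

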